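# Solid closure in mixed characteristic: a colon condition that holds exactly in dimension at most two

Throughout, rings are commutative with identity, and "local" includes Noetherian. The problem comes from "Solid Closure", https://dept.math.lsa.umich.edu/~hochster/sc.pdf.

## Solid algebras and solid closure

**Definition (solid).** Let $R$ be a Noetherian ring. An $R$-module $M$ is *solid* if $\operatorname{Hom}_R(M,R)\ne 0$. An $R$-algebra is solid if it is solid as an $R$-module.

Here are three tests, for a local domain $(R,\mathfrak m)$ that is not a field.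

- If $0\neq J\subseteq R$ is an ideal, then $R/J$ is not solid. For $0\ne r\in J$ and $\varphi:R/J\to R$, every value satisfies $r\varphi(x)=\varphi(rx)=0$, so $\varphi=0$.
- The fraction field $K$ of $R$ is not solid. If $\varphi:K\to R$ is linear and $0\ne r\in\mathfrak m$, then $\varphi(x)=r^k\varphi(x/r^k)\in\mathfrak m^k$ for every $k$, so $\varphi(x)=0$ by Krull's intersection theorem.
- If $S\supseteq R$ is a domain that is module-finite over $R$, then $S$ is solid. Choose a $K$-linear map $\ell: S\otimes_RK\to K$ with $\ell(1)\neq0$, and a nonzero $c\in R$ that clears the denominators of the values of $\ell$ on finitely many generators of $S$. Then $c\ell$ maps $S$ to $R$ and $c\ell(1)\ne0$.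

So a solid algebra may be enormous, for instance a polynomial ring over $R$, but there must be a nonzero $R$-linear way to look at it inside $R$. When $R$ is a complete local domain of dimension $d$, there is an equivalent description: $S$ is solid if and only if $H^d_{\mathfrak m}(S)\ne0$. We shall not use it.

**Definition (solid closure).** Let $R$ be a complete local domain and $I\subseteq R$ an ideal. The *solid closure* of $I$ is
$$I^{\bigstar}=\{u\in R:\ u\in IS\text{ for some solid }R\text{-algebra }S\}.$$
The ideal $I$ is *solidly closed* if $I^\bigstar=I$.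

For an example, let $\pi=\sqrt p$ and $R=\mathbb Z_p[p\pi]=\mathbb Z_p\oplus\mathbb Z_p\,p\pi\cong\mathbb Z_p[T]/(T^2-p^3)$. This is a domain, module-finite over $\mathbb Z_p$, and $R/pR=\mathbb F_p[T]/(T^2)$ is local, so $R$ is a complete local domain. The ring $S=\mathbb Z_p[\pi]$ is a module-finite extension domain of $R$, hence solid, and $p\pi\in pS$. So $p\pi\in(p)^\bigstar$. But $pR=p\mathbb Z_p\oplus\mathbb Z_p\,p^2\pi$ does not contain $p\pi$. Thus $(p)$ is not solidly closed.

Three elementary facts will be used all the time.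

**Lemma 1.** Let $(R,\mathfrak m)$ be a complete local domain.

1. If $I\subseteq J$, then $I^\bigstar\subseteq J^\bigstar$.
2. If $u\in I^\bigstar$ and $r\in R$, then $ru\in I^\bigstar$; the same algebra $S$ serves.
3. $1\notin\mathfrak m^\bigstar$.

*Proof.* The first two are immediate. For the third, suppose $1\in\mathfrak mS$, so $S=\mathfrak mS=\mathfrak m^kS$ for all $k$. Any $\varphi\in\operatorname{Hom}_R(S,R)$ has $\varphi(S)=\varphi(\mathfrak m^kS)\subseteq\mathfrak m^k$ for all $k$, so $\varphi=0$ by Krull, and $S$ is not solid. $\square$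

**Definition (mixed characteristic, parameters, colon).** A local domain $R$ has *mixed characteristic* if $\operatorname{char}R=0$ and its residue field has characteristic $p>0$. Then $p$ is a nonzero element of $\mathfrak m$, so $\dim R\ge1$. A *system of parameters* of $R$ is a sequence $x_1,\dots,x_d$ in $\mathfrak m$, with $d=\dim R$, generating an ideal whose radical is $\mathfrak m$. For a subset $L\subseteq R$ and $x\in R$ put $L:_Rx=\{u\in R: ux\in L\}$.

The standard example is $R=\mathbb Z_p[[y,z]]$, regular of dimension $3$. Both $p,y,z$ and $p^4,y^4,z$ are systems of parameters. In a domain of mixed characteristic, $p\ne0$ gives $\dim R/pR=\dim R-1$, so $p$ always extends to a system of parameters.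

## The colon condition (†) and the theorems

In a Cohen–Macaulay local ring, parameters form a regular sequence, and therefore
$$(x_1,\dots,x_{d-1},x_d^t):_Rx_d=(x_1,\dots,x_{d-1},x_d^{t-1}). \tag{1}$$
Indeed, if $x_du=\sum_{i<d}x_ia_i+x_d^tb$, then $x_d(u-x_d^{t-1}b)\in(x_1,\dots,x_{d-1})$, and $x_d$ is a nonzerodivisor modulo that ideal; the other inclusion is clear. A good closure operation might imitate this in every ring:
$$(\dagger)\qquad (x_1,\dots,x_{d-1},x_d^t)^{\bigstar}:_Rx_d\ \subseteq\ (x_1,\dots,x_{d-1},x_d^{t-1})^{\bigstar}\qquad(t\ge1).$$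

As context: $(\dagger)$ holds for complete local domains of characteristic $p>0$, and it fails in general, already for regular rings of dimension three, in equal characteristic zero. The weaker statement $(x_1,\dots,x_{d-1})R:_Rx_d\subseteq(x_1,\dots,x_{d-1})^\bigstar$ is known in equal characteristic.

We ask: does $(\dagger)$ hold for every complete local domain of mixed characteristic, every system of parameters and every $t$? In particular, does it hold when $R$ is regular? The answer is no, and the dimension alone decides: for a complete local domain of mixed characteristic, $(\dagger)$ holds for all systems of parameters and all $t$ if and only if $\dim R\le2$. This follows from parts 1 and 3 of Theorem B.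

**Theorem A.** Let $R$ be a Noetherian local domain with $\operatorname{char}R=0$ and residue characteristic $p>0$. Let $y,z\in R\setminus\{0\}$, let $A,B,C\ge1$ and $i,j,k\ge0$ be integers, and suppose
$$\frac iA+\frac jB+\frac kC>2.$$
Then $p^iy^jz^k\in(p^A,y^B,z^C)S$ for some solid $R$-algebra $S$. In particular, if $R$ is complete, then $(pyz)^3\in(p^4,y^4,z^4)^\bigstar$.

**Theorem B.** Let $R$ be a complete local domain of mixed characteristic, $d=\dim R$.

1. If $d\ge3$, then $(\dagger)$ fails. For every system of parameters of the form $p,y,z,x_4,\dots,x_d$, it fails for at least one of the systems $(p^4,y^4,x_4,\dots,x_d,z)$, $(p^4,z,x_4,\dots,x_d,y)$, $(y,z,x_4,\dots,x_d,p)$, where the last entry plays the role of $x_d$ in $(\dagger)$, and some $t\in\{2,3,4\}$.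
2. If $R=V[[y,z,x_4,\dots,x_d]]$ with $V$ a complete DVR with uniformizer $p$ and $d\ge3$, then $(\dagger)$ fails for $(p^4,y^4,x_4,\dots,x_d,z)$ and some $t\in\{2,3,4\}$.
3. If $d\le2$, then $(\dagger)$ holds for every system of parameters and every $t\ge1$.

**Corollary.** For a regular complete local ring $R$ of mixed characteristic, the following are equivalent: every ideal is solidly closed; $\dim R\le2$; $(\dagger)$ always holds.

## Dimensions one and two by hand

We prove Theorem B(3). For $t=1$ the right side of $(\dagger)$ is $R^\bigstar=R$, so let $t\ge2$. Let $ux_d\in(x_1,\dots,x_{d-1},x_d^t)S$ with $S$ solid, and let $0\ne\varphi\in\operatorname{Hom}_R(S,R)$.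

**Step 1: make $S$ torsion-free.** The purpose is to be able to cancel parameters in $S$. The elements $s\in S$ killed by some nonzero $r\in R$ form an ideal of $S$. From $rs=0$ we get $r\varphi(s)=0$, so $\varphi(s)=0$; hence $\varphi$ factors through the quotient of $S$ by this ideal. The quotient is $R$-torsion-free and still solid, and the membership survives. So we assume that $S$ is torsion-free.

**Step 2: $d=1$.** From $ux_1=x_1^ts$ we cancel and get $u=x_1^{t-1}s\in x_1^{t-1}S$.

For $d=2$ cancellation is not enough. From $ux_2=x_1\alpha+x_2^t\beta$ we get $x_2(u-x_2^{t-1}\beta)=x_1\alpha$, and we would like $u-x_2^{t-1}\beta$ to be divisible by $x_1$. If it is not, we enlarge $S$ by the missing quotient and check that solidity survives.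

**Step 3: the enlarged ring.** Since $S$ is torsion-free, $S\subseteq S_{x_1x_2}$. Put
$$S'=\{f\in S_{x_1x_2}:\ x_1^Nf\in S\text{ and }x_2^Nf\in S\text{ for some }N\}.$$
This is a subring containing $S$: for sums take the larger $N$, for products add the two exponents.

**Step 4: $S'$ is solid.** We must find a nonzero map from $S'$ to $R$. The localization of $\varphi$ maps $S_{x_1x_2}$ to $R_{x_1x_2}$. If $f\in S'$ and $g=\varphi(f)$, then $x_1^Ng=\varphi(x_1^Nf)\in R$ and likewise $x_2^Ng\in R$.

Let $\overline R$ be the normalization of $R$. As $R$ is a complete local domain, $\overline R$ is module-finite over $R$ and is local; it is a normal domain of dimension $2$. A prime of $\overline R$ containing $x_1$ and $x_2$ lies over $\mathfrak m$, hence is the maximal ideal, which has height $2$. So a height-one prime $\mathfrak q$ of $\overline R$ misses $x_1$ or $x_2$, one of them is a unit in $\overline R_{\mathfrak q}$, and $g\in\overline R_{\mathfrak q}$. A normal Noetherian domain is the intersection of its localizations at height-one primes,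 so $g\in\overline R$.

Since $\overline R$ is finitely generated inside the fraction field of $R$, there is $0\ne c\in R$ with $c\overline R\subseteq R$. Then $c\varphi:S'\to R$ is $R$-linear, and it is nonzero already on $S$.

**Step 5: divisibility in $S'$.** We show that if $x_2f=x_1g$ with $f,g\in S'$, then $f\in x_1S'$. Put $h=f/x_1=g/x_2\in S_{x_1x_2}$. For large $N$ we have $x_1^{N+1}h=x_1^Nf\in S$ and $x_2^{N+1}h=x_2^Ng\in S$. So $h\in S'$ and $f=x_1h$.

**Step 6: conclusion for $d=2$.** Apply Step 5 to $x_2(u-x_2^{t-1}\beta)=x_1\alpha$. It gives $u\in(x_1,x_2^{t-1})S'$, and $S'$ is solid, so $u\in(x_1,x_2^{t-1})^\bigstar$. This proves Theorem B(3). $\square$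

**Where this stops.** Suppose $d=3$. The relation is now
$$x_3(u-x_3^{t-1}\gamma)=x_1\alpha+x_2\beta ,$$
and we want $u-x_3^{t-1}\gamma=x_1h_1+x_2h_2$. In Step 5 the two-term relation singled out one element $h=f/x_1=g/x_2$ of the localization, and we could put it into the ring. A three-term relation does not single out any pair $(h_1,h_2)$. The honest substitute is to adjoin $h_1,h_2$ as indeterminates subject to the desired equation. But then a functional must be given values on all monomials in $h_1,h_2$, compatibly with that equation, and this is an infinite system of linear equations over $R$. We now study such systems, this time in order to produce memberships in a solid closure.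

## A monomial that would break (†), and the array that puts it in the closure

Suppose $R=\mathbb Z_p[[y,z]]$ and, for some $t\geq 2$, $(pyz)^{t-1}\in(p^t,y^t,z^t)^\bigstar$. If $(\dagger)$ always held, we could strip one factor $z$ at a time, then one factor $y$ at a time, then one factor $p$ at a time, and end with $1\in(p,y,z)^\bigstar$. That contradicts Lemma 1. So a single such membership refutes $(\dagger)$. The condition of Theorem A for this monomial is $3(t-1)/t>2$, that is, $t>3$; this is why $t=4$ appears.

When is an element $u$ in $(g_1,g_2,g_3)S$ for some solid $S$? This can be tested on one universal algebra.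

**Lemma 2.** Let $R$ be a Noetherian domain and $u,g_1,g_2,g_3\in R$. Then $u\in(g_1,g_2,g_3)S$ for some solid $R$-algebra $S$ if and only if there are $r_{abc}\in R$ $(a,b,c\ge0)$ with $r_{000}\ne0$ and
$$g_1r_{a+1,b,c}+g_2r_{a,b+1,c}+g_3r_{a,b,c+1}=u\,r_{abc}\qquad\text{for all }a,b,c\ge0. \tag{2}$$
In that case $S=R[U,V,W]/(g_1U+g_2V+g_3W-u)$ will do.

*Proof.* Given the array, put $f=g_1U+g_2V+g_3W-u$ and define an $R$-linear map $R[U,V,W]\to R$ by $U^aV^bW^c\mapsto r_{abc}$. The ideal $(f)$ is spanned over $R$ by the elements $fU^aV^bW^c$. By (2) each of these goes to $0$. So we get an $R$-linear map $\varphi:R[U,V,W]/(f)\to R$ with $\varphi(1)=r_{000}\ne0$. Hence $S=R[U,V,W]/(f)$ is solid, and $u\in(g_1,g_2,g_3)S$ by construction.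

Conversely, let $u=g_1s_1+g_2s_2+g_3s_3$ in a solid $S$, and let $\varphi:S\to R$ and $s\in S$ satisfy $\varphi(s)\ne0$. Then $r_{abc}=\varphi(s\,s_1^as_2^bs_3^c)$ satisfies (2), and $r_{000}=\varphi(s)\neq0$. $\square$

For $u=p^iy^jz^k$ and $(g_1,g_2,g_3)=(p^A,y^B,z^C)$, it is natural to look for $r_{abc}$ as a rational number $\lambda_{abc}$ times a monomial in $p,y,z$. Write $n=a+b+c$. The relation (2) multiplies by $p^A$ when $a$ goes up and by $p^i$ when nothing changes, so the exponents should be
$$r_{abc}=\lambda_{abc}\;p^{\,in-Aa+D}\,y^{\,jn-Bb+E}\,z^{\,kn-Cc+F}\qquad(D,E,F\text{ constants}), \tag{3}$$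
and then (2) becomes
$$\lambda_{abc}=\lambda_{a+1,b,c}+\lambda_{a,b+1,c}+\lambda_{a,b,c+1}. \tag{4}$$
Two requirements remain. Where $\lambda_{abc}\neq0$ the exponents of $y$ and $z$ must be nonnegative. And the number $\lambda_{abc}\,p^{in-Aa+D}$ must lie in $\mathbb Z_{(p)}$.

The first arrays that come to mind are the products $\lambda_{abc}=\alpha^a\beta^b\gamma^c$ with $\alpha,\beta,\gamma\in\mathbb Q$ and $\alpha+\beta+\gamma=1$; they satisfy (4). They all fail when $i<A$, $j<B$, $k<C$. If $\beta\ne0$, then $\lambda_{0n0}=\beta^n\ne0$ for all $n$, and the exponent $(j-B)n+E$ of $y$ tends to $-\infty$. So $\beta=0$, likewise $\gamma=0$, and $\alpha=1$. Then $\lambda_{n00}=1$, and $p^{(i-A)n+D}$ is not in $\mathbb Z_{(p)}$ for large $n$.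

The failure tells us what is needed.

1. *Support.* Up to bounded error, $\lambda_{abc}$ must vanish unless $b\le\frac jBn$ and $c\le\frac kCn$. A bound on $a$ of the form $a\le(1-\varepsilon_1)n$ is needed for the exponent of $p$.
2. *Denominators.* If we merely solve linear equations over $\mathbb Q$, we know nothing about the powers of $p$ in the denominators of $\lambda_{abc}$. But if these grow slowly in $n$, the parameter $p$ can absorb them: should $i>A(1-\varepsilon_1)$, the exponent $in-Aa$ grows linearly in $n$.

So we want a solution of (4) with prescribed support and denominators whose $p$-adic size grows only logarithmically. Multinomial coefficients have exactly this growth, which suggests generating functions with factorials.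

## Arrays with restricted support and multinomial denominators

Put $G=\sum\lambda_{abc}\frac{X^aY^bZ^c}{a!\,b!\,c!}$. Then (4) says that $(\partial_X+\partial_Y+\partial_Z)G=G$. Any series of the form $G=e^XH(Y-X,Z-X)$ solves this, so one series $H$ in two variables is at our disposal. The support condition "$a\le n-e$ in degree $n$" says that every monomial of the degree-$n$ part $G_n$ has $b+c\ge e$, that is, $G_n\in(Y,Z)^{e}$. A degree-$n$ form in two variables has $n+1$ coefficients. Below, the three support conditions will cost $e_1+e_2+e_3\le n$ linear conditions on it, so there is room. The point is to meet the conditions *over $\mathbb Z$*.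

**Lemma 3.** Let $\varepsilon_1,\varepsilon_2,\varepsilon_3\ge0$ be reals with $\varepsilon_1+\varepsilon_2+\varepsilon_3\le1$, and put $e_\nu(n)=\lfloor\varepsilon_\nu n\rfloor$. There are $\lambda_{abc}\in\mathbb Q$ $(a,b,c\ge0)$ such that, with $n=a+b+c$,

1. $\lambda_{000}=1$;
2. $\lambda_{abc}=\lambda_{a+1,b,c}+\lambda_{a,b+1,c}+\lambda_{a,b,c+1}$;
3. $\lambda_{abc}=0$ unless $a\le n-e_1(n)$, $b\le n-e_2(n)$, $c\le n-e_3(n)$;
4. $\dfrac{n!}{a!\,b!\,c!}\lambda_{abc}\in\mathbb Z$.

*Proof.*

**Step 1: build integral forms $h_n$.** We construct forms $h_n\in\mathbb Z[P,Q]$, homogeneous of degree $n$ (possibly $0$), with $h_0=1$, such that for all $n$: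

- $(\alpha)$ $P^{e_3(n)}Q^{e_2(n)}$ divides $h_n$;
- $(\beta)$ $j_n:=\sum_{i=0}^n\binom ni(-P)^ih_{n-i}$ is divisible by $(P-Q)^{e_1(n)}$ in $\mathbb Z[P,Q]$.

(In this proof $i$ is a summation index.) For $n=0$ all $e_\nu(0)=0$ and there is nothing to check. Let $n\ge1$, suppose $h_0,\dots,h_{n-1}$ are constructed, and write $e_\nu=e_\nu(n)$. Put
$$g=\sum_{i\ge1}\binom ni(-P)^ih_{n-i},$$
a form of degree $n$ over $\mathbb Z$, already known. Then $j_n=h_n+g$. We need $h_n=P^{e_3}Q^{e_2}\kappa$ with $\kappa$ an integral form of degree $n-e_2-e_3$, such that $h_n+g$ is divisible by $(P-Q)^{e_1}$.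

Now dehomogenize. Every integral form of degree $m$ is uniquely $\sum_{l=0}^mc_lP^{m-l}(P-Q)^l$ with $c_l\in\mathbb Z$. Setting $P=1$, $Q=1-T$, so that $P-Q=T$, it becomes $\sum c_lT^l$. Thus integral forms of degree $m$ correspond to polynomials in $\mathbb Z[T]$ of degree $\le m$. Divisibility by $(P-Q)^e$ means $c_l=0$ for $l<e$, that is, divisibility by $T^e$. So we need $\kappa(T)\in\mathbb Z[T]$ of degree $\le n-e_2-e_3$ with
$$(1-T)^{e_2}\kappa(T)\equiv-g(1,1-T)\pmod{T^{e_1}}.$$
Here integrality comes for free: $1-T$ is invertible in $\mathbb Z[[T]]$. Let $\kappa(T)$ be the truncation of $-(1-T)^{-e_2}g(1,1-T)\in\mathbb Z[[T]]$ to degree $\le e_1-1$, with $\kappa=0$ if $e_1=0$. The congruence holds. The degree is admissible because $e_1+e_2+e_3\le(\varepsilon_1+\varepsilon_2+\varepsilon_3)n\le n$, so $e_1-1<n-e_2-e_3$. Homogenize $\kappa(T)$ to a form of degree $n-e_2-e_3$ and set $h_n=P^{e_3}Q^{e_2}\kappa$.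

**Step 2: write the generating function in two ways.** This is what makes both $(\alpha)$ and $(\beta)$ visible. In $\mathbb Q[[P,Q]]$ put $H=\sum_nh_n/n!$. The degree-$n$ part of $e^{-P}H$ is $\sum_i\frac{(-P)^i}{i!}\frac{h_{n-i}}{(n-i)!}=\frac{j_n}{n!}$, so $e^{-P}H=\sum_nj_n/n!$. In $\mathbb Q[[X,Y,Z]]$ substitute $P=Y-X$, $Q=Z-X$ and set
$$G=e^XH(Y-X,Z-X)=\sum_nG_n,$$
with $G_n$ homogeneous of degree $n$. Since $X=Y-P$, also $G=e^Y\cdot(e^{-P}H)$. Comparing degree-$n$ parts,
$$n!\,G_n=\sum_i\binom niX^ih_{n-i}(P,Q)=\sum_i\binom niY^ij_{n-i}(P,Q)\ \in\ \mathbb Z[X,Y,Z]. \tag{5}$$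
Define $\lambda_{abc}=a!\,b!\,c!$ times the coefficient of $X^aY^bZ^c$ in $G$.

**Step 3: properties 1, 2, 4.** Property 1 is $G(0,0,0)=h_0=1$. Property 4 holds because $\frac{n!}{a!b!c!}\lambda_{abc}$ is a coefficient of $n!\,G_n$, which is integral by (5). For property 2, the derivation $\partial=\partial_X+\partial_Y+\partial_Z$ kills $Y-X$ and $Z-X$ and fixes $e^X$, so $\partial G=G$. The coefficient of $X^aY^bZ^c$ in $\partial G$ is $(a+1)[X^{a+1}Y^bZ^c]G+(b+1)[X^aY^{b+1}Z^c]G+(c+1)[X^aY^bZ^{c+1}]G$. Multiplying by $a!\,b!\,c!$ gives property 2.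

**Step 4: the support.** We read property 3 off (5). Since $\varepsilon_\nu\le1$,
$$i+e_\nu(n-i)=\lfloor\varepsilon_\nu n+(1-\varepsilon_\nu)i\rfloor\ge e_\nu(n). \tag{6}$$

- *Bound on $b$.* By $(\alpha)$, $h_{n-i}$ is divisible by $Q^{e_2(n-i)}$, and $Q=Z-X\in(X,Z)$. So $X^ih_{n-i}\in(X,Z)^{i+e_2(n-i)}\subseteq(X,Z)^{e_2(n)}$ by (6), and the first sum in (5) gives $n!\,G_n\in(X,Z)^{e_2(n)}$. This is a monomial ideal, so each monomial occurring has $a+c\ge e_2(n)$, that is, $b\le n-e_2(n)$.
- *Bound on $c$.* Likewise $P=Y-X\in(X,Y)$ and $P^{e_3(n-i)}\mid h_{n-i}$ give $n!\,G_n\in(X,Y)^{e_3(n)}$, so $c\le n-e_3(n)$.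
- *Bound on $a$.* Here we use the second sum. By $(\beta)$, $j_{n-i}$ is divisible by $(P-Q)^{e_1(n-i)}$, and $P-Q=Y-Z\in(Y,Z)$. So $Y^ij_{n-i}\in(Y,Z)^{e_1(n)}$, hence $n!\,G_n\in(Y,Z)^{e_1(n)}$ and $a\le n-e_1(n)$. $\square$

**A computed example.** For $(pyz)^3$ and $(p^4,y^4,z^4)$ we shall need $\varepsilon_2=\varepsilon_3=\frac14$, $\varepsilon_1=\frac12$. Run the construction up to $n=4$. The values $e_1(1),\dots,e_1(4)$ are $0,1,1,2$, and $e_2=e_3$ takes the values $0,0,0,1$.

- $n=1$: $h_1=0$, $j_1=-P$.
- $n=2$: $g=P^2$, so $h_2=-P^2$ and $j_2=0$.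
- $n=3$: $g=-3Ph_2+3P^2h_1-P^3=2P^3$, so $h_3=-2P^3$ and $j_3=0$.
- $n=4$: $g=-4Ph_3+6P^2h_2-4P^3h_1+P^4=3P^4$. We need $(1-T)\kappa\equiv-3$ modulo $T^2$, so $\kappa=-3(1+T)$. Homogenizing to degree $2$, $\kappa=-3P(2P-Q)$, so $h_4=-3P^2Q(2P-Q)$. As a check, $j_4=h_4+g=3P^2(P-Q)^2$.

The second sum in (5) gives
$$G_1=X,\qquad 2!\,G_2=2XY-Y^2,\qquad 3!\,G_3=3XY^2-2Y^3,$$
$$4!\,G_4=Y^4-4Y^3(Y-X)+3(Y-X)^2(Y-Z)^2 .$$
In $4!\,G_4$ the coefficient of $Y^4$ is $1-4+3=0$, as property 3 requires ($b\le3$), and $X$ occurs to degree at most $2=n-e_1(4)$. The nonzero values up to level $3$ are $\lambda_{000}=\lambda_{100}=\lambda_{110}=\lambda_{120}=1$, $\lambda_{020}=-1$, $\lambda_{030}=-2$. At level $4$ denominators appear: $\lambda_{220}=\frac12$, $\lambda_{130}=-\frac12$, $\lambda_{121}=1$, $\lambda_{031}=-\frac32$. Property 2 reads, for instance, $\lambda_{120}=\frac12-\frac12+1=1$ and $\lambda_{030}=-\frac12+0-\frac32=-2$.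

## Linear gain against logarithmic loss: proof of Theorem A

**Step 1: trivial cases and the choice of $\varepsilon_\nu$.** If $i\ge A$, $j\ge B$ or $k\ge C$, then $p^iy^jz^k\in(p^A,y^B,z^C)R$ and $S=R$ works. So let $i<A$, $j<B$, $k<C$. Put
$$\eta=\tfrac iA+\tfrac jB+\tfrac kC-2>0,\quad \varepsilon_2=1-\tfrac jB,\quad \varepsilon_3=1-\tfrac kC,\quad \varepsilon_1=1-\varepsilon_2-\varepsilon_3=\tfrac jB+\tfrac kC-1 .$$
Then $\varepsilon_2,\varepsilon_3>0$, and $\varepsilon_1=\eta+1-\frac iA>1-\frac iA>0$; the sum is $1$. Also $\frac iA-(1-\varepsilon_1)=\eta$. Take $\lambda_{abc}$ from Lemma 3.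

**Step 2: bound the exponents on the support.** Suppose $\lambda_{abc}\ne0$ and $n=a+b+c$. As $e_\nu(n)\ge\varepsilon_\nu n-1$, property 3 gives $a\le(1-\varepsilon_1)n+1$, $b\le\frac jBn+1$, $c\le\frac kCn+1$. Hence
$$in-Aa\ge A\eta n-A,\qquad jn-Bb\ge-B,\qquad kn-Cc\ge-C. \tag{7}$$
The first inequality is $in-A(1-\varepsilon_1)n-A=A\bigl(\tfrac iA-(1-\varepsilon_1)\bigr)n-A$. This is the linear gain.

**Step 3: bound the denominators.** Let $v_p$ be the $p$-adic valuation. For $0\le r\le m$ and $m\ge1$ we have $v_p\binom mr\le\log_pm$. By Legendre's formula, $v_p\binom mr=\sum_{s\ge1}\bigl(\lfloor m/p^s\rfloor-\lfloor r/p^s\rfloor-\lfloor(m-r)/p^s\rfloor\bigr)$; each term is $0$ or $1$, and the terms with $p^s>m$ vanish. So for $n\ge1$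
$$v_p\Bigl(\frac{n!}{a!\,b!\,c!}\Bigr)=v_p\binom na+v_p\binom{n-a}b\le2\log_2n,$$
where the second summand is $0$ if $n=a$. By property 4, if $\lambda_{abc}\ne0$ and $n\ge1$, then
$$v_p(\lambda_{abc})\ge-2\log_2n. \tag{8}$$
This is the logarithmic loss.

**Step 4: the integral array.** Since $\eta>0$, the quantity $2\log_2n-A\eta n$ is bounded above for $n\ge1$. So there is an integer $D\ge A$ with
$$A\eta n-A+D\ge2\log_2n\qquad\text{for all }n\ge1.$$
In $\mathbb Q[Y^{\pm1},Z^{\pm1}]$, with new indeterminates $Y,Z$, put
$$\rho_{abc}=\lambda_{abc}\,p^{\,in-Aa+D}\,Y^{\,jn-Bb+B}\,Z^{\,kn-Cc+C}.$$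
Then $\rho_{abc}\in\mathbb Z_{(p)}[Y,Z]$. This is clear if $\lambda_{abc}=0$, and also if $n=0$, where $\rho_{000}=p^DY^BZ^C$. Otherwise the exponents of $Y$ and $Z$ are nonnegative by (7), and by (7), (8) and the choice of $D$ the coefficient has valuation at least $-2\log_2n+A\eta n-A+D\ge0$.

**Step 5: the array relation.** We claim
$$p^A\rho_{a+1,b,c}+Y^B\rho_{a,b+1,c}+Z^C\rho_{a,b,c+1}=p^iY^jZ^k\rho_{abc}. \tag{9}$$
With $n=a+b+c$, multiply property 2 by $p^{\,i(n+1)-Aa+D}\,Y^{\,j(n+1)-Bb+B}\,Z^{\,k(n+1)-Cc+C}$. On the $\lambda_{abc}$ side this gives $p^iY^jZ^k\rho_{abc}$. The term $\lambda_{a+1,b,c}$ gives $p^A\rho_{a+1,b,c}$, because $\rho_{a+1,b,c}$ has $p$-exponent $i(n+1)-A(a+1)+D$ and the same $Y$- and $Z$-exponents as the multiplier. The other two terms are handled the same way with $Y^B$ and $Z^C$.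

**Step 6: pass to $R$.** Integers prime to $p$ are not in $\mathfrak m$, so they are units in $R$. Hence there is a ring map $\mathbb Z_{(p)}[Y,Z]\to R$ with $Y\mapsto y$, $Z\mapsto z$. Let $r_{abc}$ be the image of $\rho_{abc}$. By (9) the $r_{abc}$ satisfy (2) with $u=p^iy^jz^k$ and $(g_1,g_2,g_3)=(p^A,y^B,z^C)$. Moreover $r_{000}=p^Dy^Bz^C\ne0$, since $R$ is a domain and $p,y,z\neq0$. By Lemma 2 the algebra
$$S=R[U,V,W]/(p^AU+y^BV+z^CW-p^iy^jz^k)$$
is solid, and $p^iy^jz^k\in(p^A,y^B,z^C)S$. For $A=B=C=4$ and $i=j=k=3$ the sum is $\frac94>2$, which is the last assertion. $\square$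

Nothing here shows, and we do not claim, that the bound "$>2$" is sharp.

## Failure of (†) in dimension three and above: Theorem B(1) and (2)

*Proof of Theorem B(1).* Let $p,y,z,\underline x$ with $\underline x=x_4,\dots,x_d$ be a system of parameters; one exists, as we saw, because $p\ne0$. By Theorem A and Lemma 1,
$$(pyz)^3\in(p^4,y^4,z^4,\underline x)^\bigstar .$$
The three listed sequences are again systems of parameters. Suppose $(\dagger)$ held for all three with $t=4,3,2$. We strip the variables one by one.

**Step 1: strip $z$,** with the system $(p^4,y^4,\underline x,z)$. Taking $t=4,3,2$ in turn gives $p^3y^3z^2\in(p^4,y^4,\underline x,z^3)^\bigstar$, then $p^3y^3z\in(p^4,y^4,\underline x,z^2)^\bigstar$, then $p^3y^3\in(p^4,y^4,\underline x,z)^\bigstar$.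

**Step 2: strip $y$,** with the system $(p^4,z,\underline x,y)$. The last ideal is $(p^4,z,\underline x,y^4)$. Taking $t=4,3,2$ gives $p^3y^2\in(p^4,z,\underline x,y^3)^\bigstar$, $p^3y\in(p^4,z,\underline x,y^2)^\bigstar$, $p^3\in(p^4,z,\underline x,y)^\bigstar$.

**Step 3: strip $p$,** with the system $(y,z,\underline x,p)$. The last ideal is $(y,z,\underline x,p^4)$. Taking $t=4,3,2$ gives $p^2\in(y,z,\underline x,p^3)^\bigstar$, $p\in(y,z,\underline x,p^2)^\bigstar$, $1\in(y,z,\underline x,p)^\bigstar\subseteq\mathfrak m^\bigstar$. This contradicts Lemma 1. $\square$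

In (1) we cannot say which of the three systems is guilty. For power series rings over $V$ we can, because after $z$ is stripped we may pass to a ring of dimension two, where $(\dagger)$ is a theorem.

**Lemma 4.** Let $R$ be a Noetherian local domain, $w\in\mathfrak m$ a nonzero prime element, and $S$ a solid $R$-algebra. Then $S/wS$ is solid over $R/wR$.

*Proof.* Let $0\ne\varphi\in\operatorname{Hom}_R(S,R)$. Since $\bigcap_kw^kR=0$ by Krull, there is a largest $k$ with $\varphi(S)\subseteq w^kR$. As $R$ is a domain, $w^{-k}\varphi:S\to R$ is a well-defined $R$-linear map, and its image is not inside $wR$. The composite $S\to R\to R/wR$ is therefore nonzero and kills $wS$. $\square$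

*Proof of Theorem B(2).* By Theorem A, $(pyz)^3\in(p^4,y^4,\underline x,z^4)^\bigstar$. Suppose $(\dagger)$ held for $(p^4,y^4,\underline x,z)$ and $t=4,3,2$. As in Step 1 above, $p^3y^3\in(p^4,y^4,\underline x,z)S$ for some solid $S$.

**Step 1: cut down to dimension two.** Kill $z,x_4,\dots,x_d$ one after the other. At each stage the ring is a power series ring over $V$, a local domain, and the next variable is a nonzero prime element. By Lemma 4 the quotient of $S$ stays solid. We arrive at a solid algebra over $V[[y]]$ that shows $p^3y^3\in(p^4,y^4)^\bigstar$ in $V[[y]]$.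

**Step 2: contradiction in $V[[y]]$.** This is a complete local domain of mixed characteristic and dimension $2$, so $(\dagger)$ holds there by Theorem B(3). The system $(p^4,y)$ with $t=4,3,2$ gives $p^3\in(p^4,y)^\bigstar$. The system $(y,p)$ with $t=4,3,2$ then gives $1\in(y,p)^\bigstar$, against Lemma 1. $\square$

## Regular rings: when every ideal is solidly closed

*Proof of the Corollary.* By Theorem B, parts 1 and 3, $(\dagger)$ always holds if and only if $d=\dim R\le2$. It remains to compare with solid closedness of ideals.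

**Step 1: if all ideals are solidly closed, then $d\le2$.** If every ideal is solidly closed, then $(\dagger)$ is the statement (1) for the regular, hence Cohen–Macaulay, ring $R$, so it holds. By Theorem B(1), $d\ge3$ is impossible.

**Step 2: for $d\le2$, powers of a regular system of parameters.** Let $x_1,\dots,x_d$ be a regular system of parameters, $q_t=(x_1^t,\dots,x_d^t)$, and $\sigma=(x_1\cdots x_d)^{t-1}$. The ring $R/q_t$ is a complete intersection, so it is Gorenstein Artinian and its socle is one-dimensional. The class of $\sigma$ generates the socle. Indeed each $x_l\sigma\in q_t$. And $\sigma\notin q_t$ by repeated use of (1): for $d=2$, $q_t:x_2^{t-1}=(x_1^t,x_2)$ and $(x_1^t,x_2):x_1^{t-1}=(x_1,x_2)=\mathfrak m$, so $q_t:\sigma=\mathfrak m\ne R$. For $d=1$, $(x_1^t):x_1^{t-1}=(x_1)$.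

Suppose there is $u\in q_t^\bigstar$ with $u\notin q_t$. Every nonzero ideal of the Artinian ring $R/q_t$ meets the socle, so some multiple $ru$ is congruent to $\sigma$ modulo $q_t$. If $S$ is solid with $u\in q_tS$, then $\sigma\in q_tS$. So $\sigma\in q_t^\bigstar$. Now apply $(\dagger)$, which holds since $d\le2$. For $d=2$, the system $(x_1^t,x_2)$ with exponents $t,t-1,\dots,2$ strips $x_2^{t-1}$ and gives $x_1^{t-1}\in(x_1^t,x_2)^\bigstar$. The system $(x_2,x_1)$ then strips $x_1^{t-1}$ and gives $1\in(x_2,x_1)^\bigstar=\mathfrak m^\bigstar$. For $d=1$ only the second kind of stripping is needed. This contradicts Lemma 1, so $q_t^\bigstar=q_t$.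

**Step 3: for $d\le2$, $\mathfrak m$-primary ideals.** Let $J$ be $\mathfrak m$-primary, say $\mathfrak m^t\subseteq J$; then $q_t\subseteq J$. Let $u\in JS$ with $S$ solid. For $r\in q_t:J$ we have $ru\in rJS\subseteq q_tS$, so $ru\in q_t^\bigstar=q_t$. Thus $u\in q_t:(q_t:J)$, and this equals $J$, because in the Gorenstein Artinian ring $R/q_t$ every ideal is its own double annihilator. So $J^\bigstar=J$.

**Step 4: for $d\le2$, all ideals.** The unit ideal is solidly closed. For $I\subseteq\mathfrak m$, each $I+\mathfrak m^N$ is $\mathfrak m$-primary. By Lemma 1, Step 3 and Krull's theorem in $R/I$,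
$$I^\bigstar\subseteq\bigcap_N(I+\mathfrak m^N)^\bigstar=\bigcap_N(I+\mathfrak m^N)=I. \qquad\square$$
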